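# Point-wise dissipation and input-to-state stability of delay systems

## 1. A linear delay equation with two functionals

Fix $\Delta>0$ and consider the scalar equation
$$\dot x(t)=-2x(t)+x(t-\Delta)+u(t).$$
To start it at time $0$ we need the whole piece of history $\phi=x|_{[-\Delta,0]}$, so a Lyapunov function has to be a functional of $\phi$. A first choice is
$$V_0(\phi)=|\phi(0)|+\int_{-\Delta}^0|\phi(s)|\,ds .$$
Follow it along a solution with constant input $u\equiv v$. The integral term $\int_{t-\Delta}^t|x|$ has derivative $|x(t)|-|x(t-\Delta)|$. The upper right derivative of $|x(t)|$ is at most $-2|x(t)|+|x(t-\Delta)|+|v|$: if $x(t)\ne0$, multiply the equation by the sign of $x(t)$; if $x(t)=0$, the derivative is $|\dot x(t)|\le|x(t-\Delta)|+|v|$. Adding, the delayed terms cancel, and $V_0$ changes at a rate of at most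
$$-|x(t)|+|v|. \tag{1}$$

The right side of (1) sees only the current value $x(t)$, while $V_0$ sees the whole history. If $x(t)=0$ and the history is large, then $V_0$ is large and (1) promises no decrease. In this example we can repair that by hand. Choose $\mu>0$ with $e^{\mu\Delta}=\tfrac32$ and put
$$V_\mu(\phi)=|\phi(0)|+\int_{-\Delta}^0e^{\mu(s+\Delta)}|\phi(s)|\,ds .$$
The integral term, $\int_{t-\Delta}^te^{\mu(s-t+\Delta)}|x(s)|\,ds$, now has derivative $\tfrac32|x(t)|-|x(t-\Delta)|-\mu\int_{t-\Delta}^te^{\mu(s-t+\Delta)}|x(s)|\,ds$. So $V_\mu$ changes at a rate of at most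
$$-\tfrac12|x(t)|-\mu\int_{t-\Delta}^te^{\mu(s-t+\Delta)}|x(s)|\,ds+|v|\le-cV_\mu+|v|,\qquad c=\min\{\tfrac12,\mu\}.$$
For constant $v$ it follows that $e^{ct}(V_\mu-|v|/c)$ is nonincreasing, so $|x(t)|\le V_\mu(x_t)\le e^{-ct}V_\mu(\phi)+|v|/c$: the effect of the initial state dies out, and what remains is controlled by the size of the input.

The repair used the explicit shape of $V_0$. Suppose we are given only an inequality like (1), for some functional $V$, and are not allowed to look inside $V$ or the equation. Does a decrease rate that depends only on the current value still force this kind of stability?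

## 2. States, Driver derivatives, ISS and iISS

**Comparison functions.** A function $\alpha:[0,\infty)\to[0,\infty)$ is of class $\mathcal K$ if it is continuous, strictly increasing and $\alpha(0)=0$; it is of class $\mathcal K_\infty$ if moreover it is unbounded. A function $\beta:[0,\infty)^2\to[0,\infty)$ is of class $\mathcal{KL}$ if it is continuous in each variable, $\beta(\cdot,t)\in\mathcal K$ for every $t$, and $\beta(s,\cdot)$ is nonincreasing with limit $0$ for every $s$. A positive definite function is a continuous $\alpha\ge0$ with $\alpha(s)=0$ only at $s=0$.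

We shall need an elementary fact. If $F:[0,\infty)\to[0,\infty)$ is nondecreasing, $F(0)=0$ and $F(r)\to0$ as $r\to0^+$, then
$$\hat F(r)=r+\int_1^2F(\lambda r)\,d\lambda$$
is in $\mathcal K_\infty$ and $\hat F\ge F$. Indeed, for $r>0$ the integral equals $\frac1r\int_r^{2r}F(y)\,dy$, which is continuous; it is nondecreasing in $r$, lies between $F(r)$ and $F(2r)$, and so tends to $0$ with $r$. We call $\hat F$ a majorant of $F$.

**The system.** Let $\Delta>0$, $\mathcal X=C([-\Delta,0];\mathbb R^n)$ with $\|\phi\|=\max_{\theta}|\phi(\theta)|$, and $x_t(\theta)=x(t+\theta)$ for $\theta\in[-\Delta,0]$. We study $\dot x(t)=f(x_t,u(t))$ with $x(t)\in\mathbb R^n$ and $u(t)\in\mathbb R^m$, where $u$ is Lebesgue measurable and locally essentially bounded, $f:\mathcal X\times\mathbb R^m\to\mathbb R^n$ is Lipschitz on bounded sets, and $f(0,0)=0$.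

For each initial state $x_0=\phi$ and each input there is a unique maximal solution; it is absolutely continuous for $t\ge0$ and satisfies the equation almost everywhere. If $u$ is constant on an interval, then $x$ is $C^1$ there (one-sided at the ends), because $s\mapsto x_s\in\mathcal X$ is continuous, hence so is $s\mapsto f(x_s,v)$. In the example of Section 1, $f(\phi,v)=-2\phi(0)+\phi(-\Delta)+v$.

**Driver derivative.** Let $V:\mathcal X\to\mathbb R_{\ge0}$ be Lipschitz on bounded sets. Put
$$D^+V(\phi,v)=\limsup_{h\to0^+}\frac{V(x_h)-V(\phi)}h,$$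
where $x$ is the solution with $x_0=\phi$ and constant input $u\equiv v$. The computation of Section 1 says that $D^+V_0(\phi,v)\le-|\phi(0)|+|v|$. Note that $D^+(V_1+V_2)\le D^+V_1+D^+V_2$.

**ISS.** The system is input-to-state stable if there are $\beta\in\mathcal{KL}$, $\gamma\in\mathcal K_\infty$ such that every solution is global and $|x(t)|\le\beta(\|\phi\|,t)+\gamma(\|u\|_\infty)$ for all $t\ge0$.

**iISS.** The system is integral input-to-state stable if there are $\alpha_0\in\mathcal K_\infty$, $\beta\in\mathcal{KL}$, $\gamma\in\mathcal K_\infty$ such that every solution is global and $\alpha_0(|x(t)|)\le\beta(\|\phi\|,t)+\int_0^t\gamma(|u(s)|)\,ds$ for all $t\ge0$.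

We take two results as given; in both, $\underline\alpha(|\phi(0)|)\le V(\phi)\le\bar\alpha(\|\phi\|)$ with $\underline\alpha,\bar\alpha\in\mathcal K_\infty$, and the inequalities hold for all $\phi,v$.

* (i) If $D^+V(\phi,v)\le-\alpha(V(\phi))+\gamma(|v|)$ with $\alpha,\gamma\in\mathcal K_\infty$, the system is ISS.
* (ii) If $D^+V(\phi,v)\le-\alpha(|\phi(0)|)+\gamma(|v|)$ with $\alpha$ positive definite and $\gamma\in\mathcal K_\infty$, the system is iISS.

The rate in (ii) is called point-wise. By (i), the equation of Section 1 is ISS, with $V=V_\mu$.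

To see that iISS is weaker than ISS, take $f(\phi,v)=-\phi(0)+\phi(0)v$, which ignores the delay. With $u\equiv2$ the solution is $\phi(0)e^t$, so the system is not ISS. With $V(\phi)=\log(1+|\phi(0)|)$ we have $\frac{d}{dt}|x|=(v-1)|x|$ for constant input, so $D^+V(\phi,v)\le-\frac{|\phi(0)|}{1+|\phi(0)|}+|v|$, and (ii) gives iISS. Here the rate $\alpha(s)=s/(1+s)$ is positive definite but bounded, so it is not in $\mathcal K_\infty$. Our question is what happens when it is.

**Question.** Suppose there are $V$ as above and $\underline\alpha,\bar\alpha,\alpha,\gamma\in\mathcal K_\infty$ such that for all $\phi,v$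
$$\underline\alpha(|\phi(0)|)\le V(\phi)\le\bar\alpha(\|\phi\|),\qquad D^+V(\phi,v)\le-\alpha(|\phi(0)|)+\gamma(|v|). \tag{2}$$
Is the system then necessarily ISS?

The text "Integral input-to-state stability of delay systems based on Lyapunov-Krasovskii functionals with point-wise" (hal-03114579) says of this: "To the best of our knowledge, the possibility to establish ISS through a point-wise dissipation rate remains an open question." The answer is no, and the failure has an exact threshold in terms of how fast the state can move. We say that a system has point-wise dissipation rate $\alpha$ if (2) holds with this $\alpha$.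

## 3. Integrated dissipation and the price of a peak

**A case where the answer is yes.** Suppose $V(\phi)=U(\phi(0))$ depends only on the current value. Then $V(\phi)$ equals $V$ of the constant history $\phi(0)$, so $V(\phi)\le\bar\alpha(|\phi(0)|)$, hence $\alpha(|\phi(0)|)\ge\alpha(\bar\alpha^{-1}(V(\phi)))$, and (i) applies. For general $V$ the upper bound involves $\|\phi\|$, and this argument stops at histories with $\phi(0)=0$ and $\phi\neq0$: there (2) gives no decrease, whatever $V(\phi)$ is.

The sensible next attempt is to wait. If the history contains a large value, then the solution was large at some recent time, and around that time it should have paid for it. To make this quantitative we integrate (2).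

**Lemma 1 (integrated dissipation).** Under (2), for every solution and $0\le t\le t'$,
$$V(x_{t'})+\int_t^{t'}\alpha(|x(s)|)\,ds\le V(x_t)+\int_t^{t'}\gamma(|u(s)|)\,ds. \tag{3}$$

*Proof.* Solutions are global by (ii). By time-invariance we may take $t=0$.

**Step 1. Lipschitz initial states.** This step proves (3) when $V(x_s)$ is Lipschitz in $s$, so that a differential inequality can be integrated. Let $\phi$ be Lipschitz. On $[0,t']$ the solution is bounded and $u$ is essentially bounded, so $\dot x$ is essentially bounded, since $f$ is bounded on bounded sets. Hence $x$ is Lipschitz on $[-\Delta,t']$, so $s\mapsto x_s\in\mathcal X$ is Lipschitz, and so is $w(s)=V(x_s)$ on $[0,t']$. Almost every $s\in[0,t')$ is a point of differentiability of $w$ and a Lebesgue point of $u$, that is, $\int_0^h|u(s+\sigma)-u(s)|\,d\sigma=o(h)$. Fix such an $s$ and let $y$ be the solution with $y_0=x_s$ and constant input $u(s)$. With $L$ a Lipschitz constant of $f$ on a bounded set containing all the arguments,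
$$\|x_{s+h}-y_h\|\le L\int_0^h\big(\|x_{s+\sigma}-y_\sigma\|+|u(s+\sigma)-u(s)|\big)\,d\sigma .$$
Both $x(s+\cdot)$ and $y$ start from the same history and have bounded derivative, so $\|x_{s+\sigma}-y_\sigma\|=O(\sigma)$ and the right side is $O(h^2)+o(h)=o(h)$. As $V$ is Lipschitz on bounded sets, $V(x_{s+h})\le V(y_h)+o(h)$. Therefore
$$w'(s)\le D^+V(x_s,u(s))\le-\alpha(|x(s)|)+\gamma(|u(s)|)$$
for almost every $s$. Integrating over $[0,t']$ gives (3).

**Step 2. General initial states.** This step removes the Lipschitz assumption by approximation. Let $\phi_k\to\phi$ uniformly with $\phi_k$ Lipschitz, and let $x^k$ be the solutions with the same input $u$. The iISS estimate bounds all $x^k$ on $[-\Delta,t']$ by one constant, so one Lipschitz constant $L$ of $f$ serves for all of them and for $x$. Gronwall's inequality gives $\max_{[-\Delta,t']}|x^k-x|\le e^{Lt'}\|\phi_k-\phi\|\to0$. Now pass to the limit in (3). $\square$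

**The window inequalities.** Let $r=\|u\|_\infty<\infty$, $b=\Delta\gamma(r)$ and $w(t)=V(x_t)$. For $t\ge0$ let
$$H=\|x_{t+2\Delta}\|=|x(s)|,\qquad s\in[t+\Delta,t+2\Delta].$$
Both $[s-\Delta,s]$ and $[s,s+\Delta]$ lie in $[t,t+3\Delta]$, and Lemma 1 gives
$$w(t+3\Delta)\le w(t)+3b-\int_t^{t+3\Delta}\alpha(|x|),\qquad w(t+3\Delta)\le w(t+2\Delta)+b\le\bar\alpha(H)+b. \tag{4}$$
Either $H$ is moderate, and then $w(t+3\Delta)$ is moderate; or $H$ is large, and we hope that the integral exceeds $3b$, so that $w$ goes down. The whole question is therefore how much a peak of height $H$ costs, where cost means $\int\alpha(|x|)$ over a window.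

Here the attempt can stop. A triangular peak of height $H$ with slopes $\pm S$ costs, for $\alpha=\mathrm{id}$, only $H^2/S$. More generally, if a scalar solution falls from $H$ to $0$ at speed $p(x)$ when at level $x$, the fall costs $\int_0^H\alpha(s)/p(s)\,ds$, because level $s$ is crossed in time $ds/p(s)$. If this stays bounded as $H\to\infty$, and the rise is equally quick, then high peaks cost no more than low ones, and (4) yields nothing. Nothing in (2) limits the speed of the solution. So we look for a counterexample with tall thin peaks, and we look for a positive theorem under a condition that makes $\int^\infty\alpha/p$ diverge.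

## 4. A functional that remembers peaks

Let $n=m=1$, and write $a^+=\max(a,0)$, $a^-=\max(-a,0)$. Put
$$W(\phi)=\max_{\theta\in[-\Delta,0]}\Big\{\phi^+(\theta)-\int_\theta^0\phi(s)\,ds\Big\},\qquad V(\phi)=W(\phi)+\phi^-(0), \tag{5}$$
$$f(\phi,v)=2\phi^-(0)-(1+W(\phi))^2\phi^+(0)+v^+(1+W(\phi))^4\big(W(\phi)-\phi^+(0)\big)-v^- . \tag{6}$$
Taking $\theta=0$ shows $W(\phi)\ge\phi^+(0)\ge0$.

Two values of $W$ by hand: for $\phi\equiv a\ge0$, $W(\phi)=\max_\theta(a-a|\theta|)=a$; for $\phi\equiv-a\le0$, $W(\phi)=\max_\theta a|\theta|=a\Delta$. If $\phi(0)=0$ and the history has a spike of height $H$ at some $\theta$ followed by total area $\int_\theta^0\phi=\varepsilon$, then $W(\phi)\ge H-\varepsilon$.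

The last value is the point. Along a solution, $W(x_t)$ remembers a past peak, reduced by the positive area after it and increased by the negative area after it. While $x>0$, forgetting at rate $x$ is the decrease that (2) asks for. While $x<0$, $W$ may grow at rate $|x|$, but the term $\phi^-(0)$ in $V$ falls at rate $2|x|-|v|$, so the sum still behaves. This lets us cheat as follows. From a peak $H$, the drift $-(1+W)^2x^+$ drives $x$ down in a very short time, at cost about $1/H$. A small input $-\delta$ then holds $x$ slightly below zero for a time of order $\Delta$, and the remembered peak grows by an amount independent of $H$. Finally the input $+\delta$ switches on the huge term $(1+W)^4(W-x^+)$, which pushes $x$ back up to the remembered level. That last term vanishes when $x^+=W$, so it never raises $W$.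

**Theorem 1.** Let $\Delta>0$ be arbitrary. For the system (6):

(a) $V$ is globally Lipschitz, and for all $\phi,v$: $|\phi(0)|\le V(\phi)\le(2+\Delta)\|\phi\|$ and $D^+V(\phi,v)\le-|\phi(0)|+|v|$. So (2) holds with $\underline\alpha=\alpha=\gamma=\mathrm{id}$ and $\bar\alpha=(2+\Delta)\,\mathrm{id}$.

(b) For every $\delta>0$ there are $\phi\in\mathcal X$ and an input with $|u(t)|\le\delta$ whose solution satisfies $\limsup_{t\to\infty}x(t)=+\infty$. There are also $\phi$ and an input with $u(t)\to0$ whose solution is unbounded.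

Hence the system is not ISS.

For each $\theta$ the bracket in (5) is Lipschitz in $\phi$ with constant $1+\Delta$, so $W$ is too. Products of bounded Lipschitz functions are Lipschitz, so $f$ is Lipschitz on bounded sets, and $f(0,0)=0$: the system is admissible.

## 5. Verifying the dissipation inequality

*Proof of Theorem 1(a).* We have $V(\phi)\ge\phi^+(0)+\phi^-(0)=|\phi(0)|$. Since $W$ has Lipschitz constant $1+\Delta$ and $\phi\mapsto\phi^-(0)$ has constant $1$, $V$ has constant $2+\Delta$; with $V(0)=0$ this gives $V(\phi)\le(2+\Delta)\|\phi\|$.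

Let $x$ be the solution with $x_0=\phi$ and $u\equiv v$. It is $C^1$ on some $[0,h_0]$, so $x(\tau)=\phi(0)+\tau f(\phi,v)+o(h)$ uniformly in $\tau\in[0,h]$ as $h\to0^+$.

**Step 1. The claim $D^+W(\phi,v)\le-\phi(0)$.** This is the heart of (a): $W$ forgets at the rate $\phi(0)$, and the input cannot raise it. For $0<h<\min(h_0,\Delta)$, write $\tau=h+\theta$ in the definition of $W(x_h)$ and separate $\tau\le0$ from $\tau\ge0$. For $\tau\le0$, $x^+(\tau)-\int_\tau^hx=\phi^+(\tau)-\int_\tau^0\phi-\int_0^hx\le W(\phi)-\int_0^hx$. Hence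
$$W(x_h)\le\max\Big\{W(\phi)-\int_0^hx,\ \max_{\tau\in[0,h]}\Big(x^+(\tau)-\int_\tau^hx\Big)\Big\}. \tag{7}$$
The first entry is $W(\phi)-h\phi(0)+o(h)$, which is what we want, so only the second entry needs care. There are four cases.

*Case $\phi^+(0)<W(\phi)$.* As $h\to0$ the second entry tends to $\phi^+(0)$ and the first to $W(\phi)$. So for small $h$ the first entry is the larger one.

*Case $\phi^+(0)=W(\phi)$, $\phi(0)>0$.* The $v^+$-term of (6) vanishes at $\phi$, so $\dot x(0)=-(1+W(\phi))^2\phi(0)-v^-\le-\phi(0)$. Near $0$ we have $x>0$, and uniformly in $\tau\in[0,h]$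
$$x(\tau)-\int_\tau^hx\le\phi(0)-\tau\phi(0)-(h-\tau)\phi(0)+o(h)=W(\phi)-h\phi(0)+o(h).$$

*Case $\phi^+(0)=W(\phi)$, $\phi(0)<0$.* Then $W(\phi)=0$, and $x<0$ on $[0,h]$ for small $h$. The second entry is $\max_\tau\int_\tau^h|x|=\int_0^h|x|=W(\phi)-\int_0^hx$, the same as the first.

*Case $\phi^+(0)=W(\phi)$, $\phi(0)=0$.* Then $W(\phi)=0$, so $\dot x(0)=-v^-\le0$ and $x^+=o(h)$ on $[0,h]$. Also $x=O(h)$ there, so $\int_\tau^hx=O(h^2)$. Both entries of (7) are at most $o(h)$, hence $D^+W(\phi,v)\le0=-\phi(0)$.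

**Step 2. From $W$ to $V$.** This step adds the contribution of $\phi^-(0)$. If $\phi(0)>0$, then $x^-$ vanishes near $t=0$, and $D^+V\le-\phi(0)=-|\phi(0)|$. If $\phi(0)<0$, then at $t=0$
$$\frac d{dt}x^-=-f(\phi,v)=-2|\phi(0)|-v^+(1+W(\phi))^4W(\phi)+v^-\le-2|\phi(0)|+|v|,$$
while $D^+W\le|\phi(0)|$; the sum is at most $-|\phi(0)|+|v|$. If $\phi(0)=0$, then $\dot x(0)\ge-v^-$, so $x^-(h)\le h|v|+o(h)$, while $D^+W\le0$; so $D^+V\le|v|$. $\square$

By (a) and result (ii), all solutions of this system are global.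

## 6. Driving the solution to infinity with a small input

*Proof of Theorem 1(b).* Put
$$c=\int_0^{\Delta/4}\tfrac12(1-e^{-2\tau})\,d\tau>0,\qquad\eta=\frac{\delta c}2,$$
and let $H^*(\delta)$ be a number strictly larger than each of
$$2,\quad\frac{64}{\delta\Delta^2},\quad\frac{16}\eta,\quad\frac4{\delta\eta},\quad\eta+\frac\delta2,\quad\sqrt{8/\Delta}.$$

**Lemma 2 (cycle).** If $x(t_0)=H\ge H^*(\delta)$, whatever the rest of the history, there are $t_1\in[t_0+\frac\Delta2,t_0+\frac{3\Delta}4]$ and an input on $[t_0,t_1)$ with values $\pm\delta$ such that $x(t_1)=H+\eta$.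

*Proof.* Throughout we use the memory of $W$: for $s\in[t_0,t_0+\Delta]$ the time $t_0$ is in the window $[s-\Delta,s]$, so
$$W(x_s)\ge H-\int_{t_0}^sx\,d\tau. \tag{8}$$

**Step 1. The fall, with $u=-\delta$.** The aim is to bring $x$ to zero fast, with a positive area of at most $1/H$. Let $t'=t_0+\Delta/2$ and $u=-\delta$ on $[t_0,t')$. There
$$\dot x=2x^--(1+W)^2x^+-\delta .$$
Let $J\subset[t_0,t']$ be the longest interval starting at $t_0$ on which $x\ge0$. On $J$ we have $\dot x\le-\delta$. Let $\bar s$ be the largest point of $J$ with $\int_{t_0}^{\bar s}x\le1$. On $[t_0,\bar s]$, (8) gives $1+W\ge H$, so $\dot x\le-H^2x$, hence $x(s)\le He^{-H^2(s-t_0)}$ and $\int_{t_0}^{\bar s}x\le1/H<1$. By continuity $\bar s$ is then the end of $J$; so these bounds hold on all of $J$.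

Suppose $x>0$ on all of $[t_0,t_0+\Delta/4]$. Using $e^{-y}\le1/y$ and $H\ge64/(\delta\Delta^2)$,
$$x(t_0+\tfrac\Delta8)\le He^{-H^2\Delta/8}\le\frac8{H\Delta}\le\frac{\delta\Delta}8,$$
and since $\dot x\le-\delta$, $x(t_0+\frac\Delta4)\le0$, a contradiction. So $x$ has a first zero $\sigma\le t_0+\Delta/4$.

**Step 2. The wait below zero.** The aim is to collect negative area, which raises the remembered level. At any zero of $x$ in this phase $\dot x=-\delta<0$. So $x<0$ right after $\sigma$, and $x$ cannot come back to $0$ from below before $t'$. On $[\sigma,t']$ therefore $\dot x=-2x-\delta$, that is, $x(s)=-\frac\delta2(1-e^{-2(s-\sigma)})$. As $t'-\sigma\ge\Delta/4$,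
$$\int_{t_0}^{t'}x^+\le\frac1H,\qquad\int_{t_0}^{t'}x^-\ge\delta c=2\eta,\qquad x(t')\in[-\tfrac\delta2,0].$$

**Step 3. The rise, with $u=+\delta$.** The aim is to show that $x$ shoots up past its old peak, to $H+\eta$, before it can spoil the memory. Let $u=\delta$ from $t'$ on. Let $S$ be the set of $s\in[t',t_0+\Delta]$ such that $x<H+\eta$ on $[t',s)$ and $\int_{t'}^sx^+\le\eta/4$. It is a closed interval containing $t'$; let $s$ be any of its points. On $[t',s]$, (8) and $1/H\le\eta/4$ give
$$W\ge H-\frac1H+2\eta-\frac\eta4\ge H+\frac{3\eta}2,$$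
and $x^+\le H+\eta$, so $W-x^+\ge\eta/2$. Using $x^+\le W\le1+W$, then $1+W\ge H\ge4/(\delta\eta)$,
$$\dot x\ge-(1+W)^2x^++\delta(1+W)^4(W-x^+)\ge(1+W)^3\Big[\frac{\delta\eta}2(1+W)-1\Big]\ge(1+W)^3\ge H^3 .$$
On $[t',s]$ the solution climbs from at least $-\delta/2$ to at most $H+\eta$. With $H\ge\eta+\delta/2$ and $H^2\ge8/\Delta$,
$$s-t'\le\frac{H+\eta+\delta/2}{H^3}\le\frac2{H^2}\le\frac\Delta4,\qquad\int_{t'}^sx^+\le(H+\eta)\frac2{H^2}\le\frac4H<\frac\eta4 .$$
Apply this to $s=\max S$. Then $s\le t_0+\frac{3\Delta}4<t_0+\Delta$, and the integral constraint holds strictly. If also $x(s)<H+\eta$, slightly larger times would belong to $S$. So $x(s)=H+\eta$, and $t_1=s\in[t_0+\frac\Delta2,t_0+\frac{3\Delta}4]$. $\square$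

**Step 4. Iteration with a fixed amplitude.** This gives the first statement of (b). Start from $\phi\equiv H^*(\delta)$ at $t_0=0$ and apply Lemma 2 again and again; it is allowed because the peaks only increase. We obtain times $t_k$ with $t_{k+1}-t_k\ge\Delta/2$ and $x(t_k)=H^*(\delta)+k\eta\to\infty$, with $|u|\le\delta$.

**Step 5. Inputs tending to zero.** This gives the second statement. Let $\delta_j=2^{-j}$ for $j=0,1,2,\dots$ and start from $\phi\equiv H^*(1)$. At stage $j$ use cycles of amplitude $\delta_j$, at least one, until the peak exceeds $\max(j,H^*(\delta_{j+1}))$; then go to stage $j+1$. Each stage is finite, because each cycle adds $\eta_j=\delta_jc/2>0$, and the next stage may use Lemma 2 because its first peak is at least $H^*(\delta_{j+1})$. Then $u(t)\to0$ and $x$ is unbounded.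

**Step 6. No ISS estimate.** ISS would give, for the solution of Step 4, $|x(t)|\le\beta(\|\phi\|,0)+\gamma(\delta)$ for all $t$, which contradicts $x(t_k)\to\infty$. $\blacksquare$

This does not clash with iISS: in each of these runs $\int_0^\infty\gamma(|u|)=\infty$ for the iISS gain $\gamma$, since otherwise the iISS estimate would bound $x$.

## 7. If every high peak is expensive, ISS follows

We return to the window inequalities (4). They fail to give boundedness only if peaks are cheap. A bound on the speed of the fall, or on the speed of the rise, makes them expensive.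

**Theorem 2.** Let the hypotheses of the question hold (any $n,m,\Delta$). Suppose there are $s_0>0$, a continuous $p:[s_0,\infty)\to(0,\infty)$ and a nondecreasing $\kappa:[0,\infty)\to[0,\infty)$ with
$$\int_{s_0}^\infty\frac{\alpha(s)}{p(s)}\,ds=\infty$$
such that one of the following holds for all $v$ and all $\phi$ with $|\phi(0)|\ge s_0$:

* (fall) $\phi(0)^\top f(\phi,v)\ge-|\phi(0)|\,p(|\phi(0)|)\,(1+\kappa(|v|))$; or
* (rise) $\phi(0)^\top f(\phi,v)\le|\phi(0)|\,p(|\phi(0)|)\,(1+\kappa(|v|))$.

Then the system is ISS.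

*Proof.* Solutions are global by (ii), and for $\|u\|_\infty=\infty$ there is nothing more to prove. Fix $\phi$ and $u$ with $r=\|u\|_\infty<\infty$, and keep the notation $w,b,H,s$ of (4). We shall use repeatedly that if, for some $\varepsilon\ge0$ and $m$, $w(t+3\Delta)\le\max\{w(t)-\varepsilon,m\}$ for all $t\ge t_*$, then by induction
$$w(t+3k\Delta)\le\max\{w(t)-k\varepsilon,\,m\}\qquad(t\ge t_*,\ k=0,1,2,\dots). \tag{9}$$

**Step 1. The cost of a peak.** This step bounds the integral in (4) from below. We show that for $H>s_0$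
$$\int_t^{t+3\Delta}\alpha(|x|)\ge c_r(H):=\sup_{h\in[s_0,H]}\min\Big\{\Delta\alpha(h),\ \frac1{1+\kappa(r)}\int_h^H\frac\alpha p\Big\}.$$
Assume (fall) and fix $h\in[s_0,H]$. If $|x|\ge h$ on $[s,s+\Delta]$, the cost is at least $\Delta\alpha(h)$. Otherwise let $s_1\in[s,s+\Delta]$ be the first time with $|x|=h$. On $[s,s_1]$ we have $|x|\ge h\ge s_0>0$, so almost everywhere
$$\frac d{dt}|x|=\frac{x^\top\dot x}{|x|}\ge-p(|x|)(1+\kappa(r)),\qquad\frac d{dt}\int_h^{|x|}\frac\alpha p=\frac{\alpha(|x|)}{p(|x|)}\frac d{dt}|x|\ge-(1+\kappa(r))\,\alpha(|x|).$$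
Integrating over $[s,s_1]$, where $|x|$ goes from $H$ to $h$, gives $\int_h^H\frac\alpha p\le(1+\kappa(r))\int_s^{s_1}\alpha(|x|)$.

Assume (rise) instead. If $|x|\ge h$ on $[s-\Delta,s]$, the cost is at least $\Delta\alpha(h)$. Otherwise let $s_1$ be the last time before $s$ with $|x|=h$ (for $h=H$ take $s_1=s$). The equation holds on $[s_1,s]$ because $s-\Delta\ge t\ge0$, and there $\frac d{dt}\int_h^{|x|}\frac\alpha p\le(1+\kappa(r))\alpha(|x|)$ almost everywhere; integrating gives $\int_h^H\frac\alpha p\le(1+\kappa(r))\int_{s_1}^s\alpha(|x|)$.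

The function $c_r(H)$ is nondecreasing in $H$ and nonincreasing in $r$. Also $c_r(H)\to\infty$ as $H\to\infty$: given $N$, choose $h\ge s_0$ with $\Delta\alpha(h)\ge N$; since $\int_h^\infty\alpha/p=\infty$, all large $H$ satisfy $\int_h^H\alpha/p\ge N(1+\kappa(r))$.

**Step 2. Boundedness.** This step shows that $w$ enters a bounded set depending only on $r$, in a time depending only on $\|\phi\|$. Let
$$H_r=1+\inf\{H>s_0:c_r(H)\ge3b+1\},\qquad m_r=\bar\alpha(H_r)+b .$$
As $b=\Delta\gamma(r)$ grows with $r$ and $c_r$ shrinks, both are nondecreasing in $r$. If $H\ge H_r$, then $c_r(H)\ge3b+1$ and the first part of (4) gives $w(t+3\Delta)\le w(t)-1$. If $H<H_r$, the second part gives $w(t+3\Delta)\le m_r$. So $w(t+3\Delta)\le\max\{w(t)-1,m_r\}$ for all $t\ge0$.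

Write any $t\ge0$ as $\hat t+3k\Delta$ with $\hat t\in[0,3\Delta)$. Lemma 1 gives $w(\hat t)\le w(0)+3b$, and (9) gives $w(t)\le\max\{w(0)+3b-k,\,m_r\}$. If $\|\phi\|\le R$, then $w(0)\le\bar\alpha(R)$, and $t\ge3\Delta(\bar\alpha(R)+2)$ implies $k\ge\bar\alpha(R)$. Hence
$$w(t)\le\max\{w(0),m_r\}+3b\ \ \forall t\ge0;\qquad w(t)\le m_r+3b\ \ \forall t\ge T_1(R):=3\Delta(\bar\alpha(R)+2)\ \text{ if }\|\phi\|\le R. \tag{10}$$

**Step 3. Asymptotic gain.** This step replaces the bound $m_r+3b$, which need not vanish as $r\to0$, by one that does. Let $\|\phi\|\le R$. By (10), $|x(t)|\le\rho_r:=\underline\alpha^{-1}(m_r+3b)$ for $t\ge T_1(R)$. So for $t\ge T_1(R)+\Delta$ we have $\|x_t\|\le\rho_r$ and, almost everywhere,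
$$|\dot x|\le B_r:=1+\sup\{|f(\psi,v)|:\|\psi\|\le\rho_r,\ |v|\le r\}<\infty .$$
Take $t\ge T_1(R)+\Delta$ in (4). After the peak time $s$, $|x(\tau)|\ge H-B_r(\tau-s)$, so $|x|\ge H/2$ for a time of at least $\min\{\Delta,H/(2B_r)\}$ within $[s,s+\Delta]$. The integral in (4) is therefore at least
$$d_r(H):=\alpha(H/2)\min\Big\{\Delta,\frac H{2B_r}\Big\}.$$
Here $d_r\in\mathcal K_\infty$. Since $\rho_r$ and $B_r$ are nondecreasing in $r$, $d_r$ is nonincreasing in $r$, and $d_r^{-1}$ is nondecreasing in $r$. Let $\varepsilon>0$. If $d_r(H)\ge3b+\varepsilon$, (4) gives $w(t+3\Delta)\le w(t)-\varepsilon$; otherwise $H<d_r^{-1}(3b+\varepsilon)$. So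
$$w(t+3\Delta)\le\max\{w(t)-\varepsilon,\ \bar\alpha(d_r^{-1}(3b+\varepsilon))+b\}\qquad(t\ge T_1(R)+\Delta).$$
Let $t\ge T_1(R)+\Delta+3\Delta\big(2+\frac{m_r+3b}\varepsilon\big)$ and write $t=\hat t+3k\Delta$ with $\hat t\in[T_1(R)+\Delta,T_1(R)+4\Delta)$. Then $k\ge1+\frac{m_r+3b}\varepsilon$, so $w(\hat t)-k\varepsilon<0$ by (10), and (9) gives $w(t)\le\bar\alpha(d_r^{-1}(3b+\varepsilon))+b$. In particular
$$|x(t)|\le\theta(r,\varepsilon):=\underline\alpha^{-1}\Big(\bar\alpha\big(d_r^{-1}(3\Delta\gamma(r)+\varepsilon)\big)+4\Delta\gamma(r)\Big).$$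
For $r\le R$ this holds for all $t\ge T(R,\varepsilon):=T_1(R)+\Delta+3\Delta\big(2+\frac{m_R+3\Delta\gamma(R)}\varepsilon\big)$, a time independent of $r$. The function $\theta$ is nondecreasing in both arguments.

Next we separate the parts due to $r$ and $\varepsilon$. Let $e\in(0,1]$, $\varepsilon=e$ and $r\le R$. If $\Delta\gamma(r)\ge e$, then $\theta(r,e)\le\theta(r,\Delta\gamma(r))$. If $\Delta\gamma(r)<e$, then $r<\gamma^{-1}(e/\Delta)$ and $\theta(r,e)\le\omega(e):=\theta(\gamma^{-1}(e/\Delta),e)$. For $r\le1$ we have $d_r^{-1}\le d_1^{-1}$, so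
$$\theta(r,\Delta\gamma(r))\le\underline\alpha^{-1}\big(\bar\alpha(d_1^{-1}(4\Delta\gamma(r)))+4\Delta\gamma(r)\big)\to0\quad(r\to0),$$
and in the same way $\omega(e)\le\underline\alpha^{-1}(\bar\alpha(d_1^{-1}(4e))+4e)\to0$ as $e\to0$ (once $\gamma^{-1}(e/\Delta)\le1$). The function $r\mapsto\theta(r,\Delta\gamma(r))$, with value $0$ at $0$, is nondecreasing, so it has a majorant $\gamma_1\in\mathcal K_\infty$. Thus
$$|x(t)|\le\omega(e)+\gamma_1(r)\qquad\forall t\ge T(R,e),\quad\text{if }\|\phi\|\le R,\ r\le R. \tag{11}$$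

**Step 4. Uniform stability.** This step bounds $x$ at all times by a function that vanishes with $\|\phi\|$ and $r$. Let $R_0=\min\{1,\bar\alpha^{-1}(1)\}$.

Suppose first that $\|\phi\|\le R_0$ and $r\le1$. By (10), $w(t)\le\max\{1,m_1\}+3\Delta\gamma(1)$ for all $t\ge0$, so $|x|$ is bounded on $[-\Delta,\infty)$ by a fixed constant, and $|\dot x|\le B$ almost everywhere on $[0,\infty)$ for a fixed $B\ge1$. The argument of Step 3 now works for all $t\ge0$ with $d(H)=\alpha(H/2)\min\{\Delta,H/(2B)\}$ and $\varepsilon=0$: if $d(H)\ge3b$ then $w(t+3\Delta)\le w(t)$, and otherwise $H<d^{-1}(3b)$. So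
$$w(t+3\Delta)\le\max\{w(t),\ \bar\alpha(d^{-1}(3b))+b\}\qquad(t\ge0).$$
Since $w\le w(0)+3b$ on $[0,3\Delta)$, (9) yields $w(t)\le\bar\alpha(\|\phi\|)+\nu(r)$ for all $t\ge0$, with $\nu(r)=\bar\alpha(d^{-1}(3\Delta\gamma(r)))+4\Delta\gamma(r)$.

Suppose now that $\|\phi\|>R_0$ or $r>1$. Then $m_r\le m_1\|\phi\|/R_0+m_r\mathbf 1_{r>1}$: this is clear for $r>1$, and for $r\le1$ we have $m_r\le m_1$ and $\|\phi\|>R_0$. By (10), $w(t)\le\bar\alpha(\|\phi\|)+m_1\|\phi\|/R_0+m_r\mathbf 1_{r>1}+3\Delta\gamma(r)$.

In all cases $w(t)\le\sigma_0(\|\phi\|)+\nu_0(r)$, where $\sigma_0(z)=\bar\alpha(z)+m_1z/R_0$ and $\nu_0\in\mathcal K_\infty$ is a majorant of $\nu(r)+3\Delta\gamma(r)+m_r\mathbf 1_{r>1}$, which is nondecreasing, is $0$ at $0$ and tends to $0$ at $0$. As $\underline\alpha^{-1}(a+a')\le\underline\alpha^{-1}(2a)+\underline\alpha^{-1}(2a')$, setting $\sigma=\underline\alpha^{-1}(2\sigma_0)$ and $\gamma_2=\underline\alpha^{-1}(2\nu_0)$, both in $\mathcal K_\infty$, gives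
$$|x(t)|\le\sigma(\|\phi\|)+\gamma_2(r)\qquad\forall t\ge0. \tag{12}$$

**Step 5. The ISS estimate.** This step merges (11) and (12) into one $\mathcal{KL}$ bound. Let $\Gamma=\gamma_1+\gamma_2+\sigma\in\mathcal K_\infty$ and
$$\mathfrak b(R,t)=\sup\big\{(|x(\tau)|-\Gamma(\|u\|_\infty))^+:\ \|\phi\|\le R,\ \|u\|_\infty<\infty,\ \tau\ge t\big\}.$$
By (12), $\mathfrak b(R,t)\le\sigma(R)$. It is nondecreasing in $R$ and nonincreasing in $t$. It tends to $0$ as $t\to\infty$ for fixed $R$. Indeed, inputs with $r=\|u\|_\infty>R$ contribute nothing, since (12) gives $|x|\le\sigma(r)+\gamma_2(r)\le\Gamma(r)$; and for $r\le R$, (11) gives $|x(\tau)|-\Gamma(r)\le\omega(e)$ for $\tau\ge T(R,e)$. So $\mathfrak b(R,t)\le\omega(e)$ for $t\ge T(R,e)$, and $\omega(e)\to0$.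

It remains to make $\mathfrak b$ continuous. Put $\mathfrak B(R,s)=\int_1^2\mathfrak b(\lambda R,s)\,d\lambda$ and
$$\beta(R,t)=Re^{-t}+\int_{t-1}^t\mathfrak B(R,\max(s,0))\,ds .$$
The integrals exist by monotonicity. For $R>0$, $\mathfrak B(R,s)=\frac1R\int_R^{2R}\mathfrak b(y,s)\,dy$, so $\mathfrak B$ is continuous and nondecreasing in $R$. It is at most $\sigma(2R)$, so it vanishes continuously at $R=0$. It is nonincreasing in $s$, and $\mathfrak B(R,s)\le\mathfrak b(2R,s)\to0$ as $s\to\infty$. By dominated convergence $\beta(\cdot,t)$ is continuous. It is zero at zero, and strictly increasing because of the term $Re^{-t}$. Also $\beta(R,\cdot)$ is continuous, nonincreasing, and tends to $0$. So $\beta\in\mathcal{KL}$. For $s\le t$, $\mathfrak B(R,\max(s,0))\ge\mathfrak b(R,\max(s,0))\ge\mathfrak b(R,t)$, so $\beta\ge\mathfrak b$. By the definition of $\mathfrak b$,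
$$|x(t)|\le\beta(\|\phi\|,t)+\Gamma(\|u\|_\infty)\qquad\forall t\ge0. \qquad\blacksquare$$

## 8. If $\int\alpha/p$ converges, ISS can fail at speed $p$

In Theorem 1 the speed of the solution depends on the history through $W$. The next result shows that even if the speed is bounded by $p(|\phi(0)|)$ up to a constant and the input, convergence of $\int\alpha/p$ allows the same kind of cheating.

**Theorem 3.** Let $\alpha\in\mathcal K_\infty$ be locally Lipschitz and $p:[0,\infty)\to(0,\infty)$ continuous, nondecreasing, with $\int_1^\infty\alpha/p<\infty$. For every $\Delta>0$ there is a scalar system satisfying the hypotheses of the question with this $\alpha$, with $\underline\alpha=\mathrm{id}$ and linear $\gamma$, and with $|f(\phi,v)|\le C\,p(|\phi(0)|)(1+|v|)$ for all $\phi,v$ and some constant $C$, for which an input with values in $\{-1,1\}$ drives the zero initial state to an unbounded solution.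

The plan is as before: a fall at speed about $g$, comparable with $p$ for large values; a wait below zero; a rise at speed about $g$ back to a remembered level. Three changes are needed. The forgetting rate is now $\alpha(x^+)$ instead of $x$. The height of a peak is measured by a function $\ell$ with $\ell'g\ge\alpha$, so that a fall at speed $g$ lowers the measured height at least at the rate $\alpha$ at which the memory fades. A fall or a rise now costs a fixed amount, at most $c_1$, instead of $O(1/H)$, so the negative area enters with a large weight $M$ to outweigh it.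

*Proof.*

**Step 1. A locally Lipschitz speed comparable with $p$.** This step replaces $p$ by a function smooth enough to define a system. Since $\alpha\ge\alpha(1)$ on $[1,\infty)$, $\int_1^\infty1/p\le\alpha(1)^{-1}\int_1^\infty\alpha/p<\infty$. As $p$ is nondecreasing, $\frac s{2p(s)}\le\int_{s/2}^s\frac1p\to0$ as $s\to\infty$. So $p(s)\to\infty$, and the continuous function $s/p(s)$ is bounded: $s\le C'p(s)$ on $[0,\infty)$.

Put $a_0=0$ and $a_{i+1}=\min\{a_i+1,\ \inf\{s:p(s)\ge2p(a_i)\}\}$. Then $a_{i+1}>a_i$ and $p(a_{i+1})\le2p(a_i)$. Moreover $a_i\to\infty$: if the $a_i$ increased to a finite limit $a$, then eventually $a_{i+1}-a_i<1$, so $p(a_{i+1})=2p(a_i)$ for all large $i$, and $p$ would be unbounded near $a$, which is impossible for a continuous function. Let $q$ be half the piecewise linear interpolant of $p$ at the points $a_i$. It is nondecreasing and locally Lipschitz. On $[a_i,a_{i+1}]$,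
$$q\le\tfrac12p(a_{i+1})\le p(a_i)\le p,\qquad q\ge\tfrac12p(a_i)\ge\tfrac14p(a_{i+1})\ge\tfrac14p,$$
so $\frac14p\le q\le p$ on $[0,\infty)$.

With a constant $C_0\ge1+2/\Delta$ to be fixed, let
$$g(s)=C_0\big(2s+q(s)\min\{s,1\}\big)\quad(s\ge0),$$
and let $G:\mathbb R\to\mathbb R$ be its odd extension. Then $g$ is locally Lipschitz and strictly increasing, $g(0)=0$, $g(s)\ge2s$, and $G$ is locally Lipschitz. Since $1\le p/p(0)$, $s\le C'p$ and $q\le p$, we have $1+g\le C''p$ for a constant $C''$. On $[1,\infty)$, $g\ge C_0q\ge C_0p/4$. Therefore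
$$\int_0^\infty\frac{ds}{1+g(s)}\le\int_0^1\frac{ds}{1+2C_0s}+\frac4{C_0}\int_1^\infty\frac{ds}{p(s)}=\frac{\log(1+2C_0)}{2C_0}+\frac4{C_0}\int_1^\infty\frac{ds}{p(s)}\longrightarrow0$$
as $C_0\to\infty$, and we fix $C_0$ such that
$$\int_0^\infty\frac{ds}{1+g(s)}\le\frac\Delta8. \tag{13}$$

**Step 2. The height function $\ell$ and the constants.** This step defines the quantities that balance gains against costs. Let $L$ be such that $\alpha(s)\le Ls$ on $[0,1]$. Then $\alpha/g\le L/2$ on $(0,1]$ and $\alpha/g\le4\alpha/(C_0p)$ on $[1,\infty)$, so $c_1:=\int_0^\infty\alpha/g<\infty$. Put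
$$\ell(s)=\int_0^s\Big(1+\frac{\alpha}{g}\Big),\qquad\text{so that }\ \ell'g=g+\alpha\ \text{ on }(0,\infty)\ \text{ and }\ s\le\ell(s)\le s+c_1 .$$
$\ell$ is strictly increasing, unbounded, $C^1$ on $(0,\infty)$ and locally Lipschitz on $[0,\infty)$. Let $C_\ell=\sup_{(0,1]}\ell'<\infty$.

Let $s^*$ satisfy $g(s^*)=1$; since $g(s)\ge2C_0s$, $s^*\le\frac1{2C_0}$, so $s^*\le\frac12$ and $s^*\le\frac\Delta4$. Let $\varsigma$ solve $\dot\varsigma=1-g(\varsigma)$, $\varsigma(0)=0$. The equilibrium $s^*$ is not reached, so $0<\varsigma(t)<s^*$ for $t>0$. Put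
$$c_2=\int_0^{\Delta/4}\varsigma>0,\qquad M=\max\Big\{1,\frac{2c_1+3}{c_2}\Big\},\qquad\lambda(z)=\min\{1,(2+2z)^+\}.$$
The cut-off satisfies $0\le\lambda\le1$, $\lambda(z)=1$ for $z\ge-\frac12$, and $\lambda(z)=0$ for $z\le-1$.

**Step 3. The system.** This step writes down $W,V,f$ and checks everything except dissipation. Let
$$W(\phi)=\max_{\theta\in[-\Delta,0]}\Big\{\ell(\phi^+(\theta))+\int_\theta^0\big(M\phi^--\alpha(\phi^+)\big)\,ds\Big\},\qquad V(\phi)=W(\phi)+M\ell(\phi^-(0)),$$
$$f(\phi,v)=-G(\phi(0))+\lambda(\phi(0))\Big[4v^+\big(1+g(\phi^+(0))\big)\min\{1,\,W(\phi)-\ell(\phi^+(0))\}-v^-\Big]. \tag{14}$$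
The choice $\theta=0$ gives $W(\phi)\ge\ell(\phi^+(0))\ge0$, so the minimum in (14) lies in $[0,1]$. As $\ell,\alpha,g,G,\lambda$ are locally Lipschitz, $V$ and $f$ are Lipschitz on bounded sets, and $f(0,0)=0$. Next,
$$|f(\phi,v)|\le g(|\phi(0)|)+4|v|(1+g(|\phi(0)|))+|v|\le5(1+g(|\phi(0)|))(1+|v|)\le5C''p(|\phi(0)|)(1+|v|).$$
Finally $V(\phi)\ge\ell(\phi^+(0))+\ell(\phi^-(0))\ge|\phi(0)|$, as $M\ge1$, and $V(\phi)\le(1+M)\ell(\|\phi\|)+M\Delta\|\phi\|$, a $\mathcal K_\infty$ function of $\|\phi\|$.

**Step 4. Dissipation of $W$.** The aim is $D^+W(\phi,v)\le M\phi^-(0)-\alpha(\phi^+(0))$. Let $x$ be the solution with $x_0=\phi$, $u\equiv v$, and $\chi=Mx^--\alpha(x^+)$. Splitting at $\tau=0$ as in (7),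
$$W(x_h)\le\max\Big\{W(\phi)+\int_0^h\chi,\ \max_{\tau\in[0,h]}\Big(\ell(x^+(\tau))+\int_\tau^h\chi\Big)\Big\}. \tag{15}$$
The first entry is $W(\phi)+h\big(M\phi^-(0)-\alpha(\phi^+(0))\big)+o(h)$, as desired. For the second:

*Case $\ell(\phi^+(0))<W(\phi)$.* The second entry tends to $\ell(\phi^+(0))$, so the first one dominates for small $h$.

*Case $\ell(\phi^+(0))=W(\phi)$, $\phi(0)>0$.* The minimum in (14) is $0$ and $\lambda=1$, so $\dot x(0)=-g(\phi(0))-v^-\le-g(\phi(0))$. Thus $\ell(x)$ has derivative at most $-\ell'(\phi(0))g(\phi(0))=-g(\phi(0))-\alpha(\phi(0))\le-\alpha(\phi(0))$ at time $0$, and uniformly in $\tau\in[0,h]$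
$$\ell(x(\tau))+\int_\tau^h\chi\le\ell(\phi(0))-\tau\alpha(\phi(0))-(h-\tau)\alpha(\phi(0))+o(h)=W(\phi)-h\alpha(\phi(0))+o(h).$$

*Case $\ell(\phi^+(0))=W(\phi)$, $\phi(0)<0$.* Then $W(\phi)=0$ and $x<0$ on $[0,h]$ for small $h$. The second entry is at most $\int_0^hMx^-=W(\phi)+\int_0^h\chi$.

*Case $\ell(\phi^+(0))=W(\phi)$, $\phi(0)=0$.* Then $W(\phi)=0$ and $\dot x(0)=-v^-\le0$. So $x^+=o(h)$ on $[0,h]$, hence $\ell(x^+)\le C_\ell x^+=o(h)$ for small $h$. Also $x=O(h)$ there, so $\int_0^hMx^-=O(h^2)$. The right side of (15) is at most $o(h)$, so $D^+W\le0$.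

**Step 5. Dissipation of $V$.** The aim is $D^+V(\phi,v)\le-\alpha(|\phi(0)|)+MC_\ell|v|$. If $\phi(0)>0$, then $x^-=0$ near $t=0$ and $D^+V\le-\alpha(|\phi(0)|)$ by Step 4. If $\phi(0)<0$, put $\zeta=|\phi(0)|$. The $v^+$-term of (14) is nonnegative, so at $t=0$ we have $\frac d{dt}x^-=-f(\phi,v)\le-g(\zeta)+\lambda(-\zeta)|v|$, and
$$D^+V\le M\zeta-M\ell'(\zeta)g(\zeta)+M\ell'(\zeta)\lambda(-\zeta)|v|\le M\zeta-Mg(\zeta)-M\alpha(\zeta)+MC_\ell|v|\le-\alpha(\zeta)+MC_\ell|v| .$$
Here we used $\ell'g=g+\alpha$; that $\lambda(-\zeta)=0$ for $\zeta\ge1$ while $\ell'(\zeta)\le C_\ell$ for $\zeta\le1$; that $g(\zeta)\ge2\zeta\ge\zeta$; and $M\ge1$. If $\phi(0)=0$, then $\dot x(0)\ge-v^-$, so $x^-(h)\le h|v|+o(h)$ and $M\ell(x^-(h))\le MC_\ell(h|v|+o(h))$ for small $h$, while $D^+W\le0$; so $D^+V\le MC_\ell|v|$.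

Thus (2) holds with the given $\alpha$, with $\underline\alpha=\mathrm{id}$ and $\gamma(s)=MC_\ell s$. By (ii), solutions are global.

**Step 6. One cycle.** This step raises the measured height of the peak by exactly $1$.

**Lemma 3 (cycle).** If $x(t_0)=H\ge0$ and $\ell(H')=\ell(H)+1$, there are $t_1\in[t_0+\frac\Delta2,t_0+\frac{3\Delta}4]$ and an input on $[t_0,t_1)$ with values $\pm1$ such that $x(t_1)=H'$.

*Proof.* As $t_0$ is in the window, for $s\in[t_0,t_0+\Delta]$
$$W(x_s)\ge\ell(H)+\int_{t_0}^s\big(Mx^--\alpha(x^+)\big)\,d\tau. \tag{16}$$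

*Fall and wait.* Let $u=-1$ on $[t_0,t')$, $t'=t_0+\Delta/2$. The equation is then $\dot x=-G(x)-\lambda(x)$. While $x>0$, $\dot x=-(1+g(x))$, so by (13) $x$ reaches $0$ within time $\int_0^H\frac{dx}{1+g}\le\frac\Delta8$, and on the way $\int\alpha(x^+)\,dt=\int_0^H\frac\alpha{1+g}\,dx\le c_1$. Afterwards $y=x^-=-x$ satisfies $\dot y=1-g(y)$ as long as $\lambda(x)=1$, so it follows $\varsigma$; this persists because $\varsigma<s^*\le\frac12$. The remaining time is at least $\frac\Delta4$. Hence
$$\int_{t_0}^{t'}\alpha(x^+)\le c_1,\qquad\int_{t_0}^{t'}Mx^-\ge Mc_2\ge2c_1+3,\qquad x(t')\in(-s^*,0].$$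

*Rise.* Let $u=+1$ from $t'$ on. Let $S$ be the set of $s\in[t',t_0+\Delta]$ such that $x<H'$ on $[t',s)$ and $\int_{t'}^s\alpha(x^+)\le c_1+1$, a closed interval containing $t'$, and let $s\in S$. On $[t',s]$, (16) gives
$$W\ge\ell(H)+(2c_1+3)-c_1-(c_1+1)=\ell(H)+2,\qquad\ell(x^+)\le\ell(H')=\ell(H)+1 .$$
So $W-\ell(x^+)\ge1$, the minimum in (14) is $1$, and $\dot x=-G(x)+4\lambda(x)(1+g(x^+))$. Where $-\frac12\le x<0$, $\dot x=g(|x|)+4\ge4$. As $x(t')>-s^*\ge-\frac12$, $x$ increases from the start and $\lambda=1$ throughout. Where $x\ge0$, $\dot x=4+3g(x)\ge1+g(x)$. Hence, using (13) and $s^*\le\frac\Delta4$,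
$$s-t'\le\frac{s^*}4+\int_0^\infty\frac{dx}{1+g}\le\frac\Delta{16}+\frac\Delta8\le\frac\Delta4,\qquad\int_{t'}^s\alpha(x^+)\,dt\le\int_0^\infty\frac\alpha{1+g}\,dx\le c_1<c_1+1 .$$
Apply this to $s=\max S$: it is less than $t_0+\Delta$ and the integral constraint is strict. So if $x(s)<H'$, slightly larger times would belong to $S$. Therefore $x(s)=H'$, and $t_1=s$. $\square$

**Step 7. Iteration from rest.** This step produces the unbounded solution. Start from $\phi=0$ at $t_0=0$, so $H=0$, and iterate Lemma 3. We get $t_{k+1}-t_k\ge\Delta/2$ and $x(t_k)=\ell^{-1}(k)\to\infty$ with $u(t)\in\{-1,1\}$. This is the solution claimed. ISS would give $|x(t)|\le\beta(0,t)+\gamma(1)=\gamma(1)$, so the system is not ISS. $\blacksquare$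

## 9. The threshold $\int_1^\infty\alpha/p=\infty$

**Corollary (classification).** Let $\alpha\in\mathcal K_\infty$ be locally Lipschitz and $p$ continuous, positive, nondecreasing on $[0,\infty)$. Every system with point-wise dissipation rate $\alpha$ and $|f(\phi,v)|\le Cp(|\phi(0)|)(1+\kappa(|v|))$, for some $C>0$ and some nondecreasing $\kappa\ge0$, is ISS if and only if $\int_1^\infty\alpha/p=\infty$. For example, for $\alpha(s)=s$ and $p(s)=1+s^q$ with $q\ge0$, this holds if and only if $q\le2$.

The statement concerns the class as a whole: divergence means that every member is ISS, and convergence means that some member is not.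

*Proof.* Let $\int_1^\infty\alpha/p=\infty$ and take a system of the class. Since $|\phi(0)^\top f(\phi,v)|\le|\phi(0)|\,Cp(|\phi(0)|)(1+\kappa(|v|))$, both (fall) and (rise) hold with $Cp$ in place of $p$ and $s_0=1$. As $\int_1^\infty\alpha/(Cp)=\infty$, Theorem 2 gives ISS. If $\int_1^\infty\alpha/p<\infty$, the system of Theorem 3 belongs to the class, with $\kappa(s)=s$, and is not ISS.

In the example, $\int_1^\infty\frac{s}{1+s^q}\,ds$ diverges exactly when $q-1\le1$: for $s\ge1$ the integrand lies between $\frac12s^{1-q}$ and $s^{1-q}$. $\blacksquare$
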